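# Spanning trees in multigraphs: the maximizers spread their edges evenly

## Doubled edges look wasteful: the guess and the small cases

Take $n$ vertices and $e$ edges, and place the edges so that the number of spanning trees is as large as possible. Parallel edges are allowed. Should we ever use them?

The first guess is no, as long as there is room. A spanning tree uses at most one of two parallel edges, so a second copy of an edge seems to be spent badly. A bolder guess covers the case where there is no room: spread the edges over the pairs of vertices as evenly as integers allow. Both guesses are right, and these notes prove them. Along the way we shall see that the obvious proof breaks.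

**Definition (the classes).** For integers $n\ge 2$ and $e\ge 0$, $\Theta(n,e)$ is the class of loopless multigraphs with $n$ vertices and $e$ edges, parallel edges allowed, and $\Omega(n,e)\subseteq\Theta(n,e)$ is the class of simple graphs with $n$ vertices and $e$ edges. We describe a multigraph on a vertex set $V$ by its multiplicities $w_{ab}=w_{ba}\in\mathbb Z_{\ge 0}$ ($a\ne b$). The degrees are $d_a=\sum_b w_{ab}$, and $\tau(G)$ is the number of spanning trees, where parallel edges count as different edges.

**Definition (Sp-optimal).** $G$ is *Sp-optimal over all multigraphs* if $G\in\Theta(n,e)$ and $\tau(G)$ is maximum over $\Theta(n,e)$. $G$ is *Sp-optimal* if $G\in\Omega(n,e)$ and $\tau(G)$ is maximum over $\Omega(n,e)$.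

The problem, which comes from "Maximizing Spanning Trees in Almost Complete Graphs", is to prove or disprove the following conjecture: if $e\le\binom n2$ and $G$ is Sp-optimal over all multigraphs, then $G$ is simple. We assume $e\ge n-1$ throughout, since otherwise every $\tau$ is zero.

Let us test the guess.

*Two vertices.* There is one multigraph for each $e$, and $e\le\binom 22$ forces $e=1$, which is simple.

*Three vertices.* With multiplicities $a,b,c$ we have $\tau=ab+bc+ca$. For $e=3$ the triples $(1,1,1)$, $(2,1,0)$, $(3,0,0)$ give $3$, $2$, $0$. In general, if $a\ge b+2$, move one edge from the first pair to the second. The term $c(a+b)$ does not change, and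
$$(a-1)(b+1)-ab=a-b-1>0 .$$
So at a maximum any two multiplicities differ by at most $1$.

*Very few edges.* If $e=n-1$ and $\tau>0$, then $G$ is a tree, which is simple. If $e=n\ge 3$ and $\tau>0$, then $G$ has exactly one cycle, of some length $k$, where a doubled edge counts as a cycle of length $2$; then $\tau=k$, and the maximum is attained only by the simple cycle $C_n$.

*Four vertices, five edges.* The only simple graph is $K_4$ minus an edge, with $\tau=8$. A connected multigraph in $\Theta(4,5)$ that is not simple has an underlying simple graph with $3$ or $4$ edges. If that graph is a tree, $\tau$ is a product of three multiplicities with sum $5$, so $\tau\le 4$. If it is a 4-cycle, one edge is doubled and $\tau=1+3\cdot 2=7$. If it is a triangle with a pendant edge, then $\tau=2\cdot 3=6$ (pendant edge doubled) or $\tau=2+2+1=5$ (triangle edge doubled). So $8$ wins.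

*When $\binom n2$ divides $e$.* Let $L$ be the Laplacian, with $L_{aa}=d_a$ and $L_{ab}=-w_{ab}$. By the matrix-tree theorem, $n\tau$ is the product of the $n-1$ eigenvalues of $L$ other than the eigenvalue $0$ of $\mathbf 1$. Their sum is the trace $2e$, so the AM–GM inequality gives
$$n\tau\le\Bigl(\frac{2e}{n-1}\Bigr)^{n-1},$$
with equality only if these eigenvalues all equal some $c$. Then $L=c(I-J/n)$, where $J$ is the all-ones matrix, and all multiplicities equal $c/n$. If $e=q\binom n2$, the multigraph $qK_n$ (every pair with multiplicity $q$) attains the bound, so it is the unique maximizer.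

For other values of $e$ the AM–GM bound is not attained, and it says nothing about how to round. There we need a comparison of integer multigraphs.

## The theorem, its local form, and the reduction between them

**Theorem 1.** Let $n\ge 2$, $e\ge n-1$, and let $G$ have the maximum number of spanning trees in $\Theta(n,e)$. Then any two multiplicities of $G$ differ by at most $1$. Hence all multiplicities lie in $\{\lfloor e/\binom n2\rfloor,\lceil e/\binom n2\rceil\}$.

The "hence" holds because the average multiplicity $\bar w=e/\binom n2$ lies between the smallest and the largest one, and these differ by at most $1$; if $\bar w$ is an integer, all multiplicities are equal.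

**Corollary (the conjecture).** If $n-1\le e\le\binom n2$ and $G$ is Sp-optimal over all multigraphs, then $G$ is simple. Consequently $\max_{\Theta(n,e)}\tau=\max_{\Omega(n,e)}\tau$, with the same maximizers.

*Proof from Theorem 1.* Here $\bar w\le 1$, so all multiplicities are at most $\lceil\bar w\rceil\le 1$. Thus every maximizer over $\Theta(n,e)$ lies in $\Omega(n,e)$. The two maxima therefore agree, and a simple graph attains one exactly when it attains the other. $\square$

*Sharpness.* If $\binom n2\nmid e$, the multiplicities cannot all be equal, so the "$1$" in Theorem 1 cannot be lowered; and for $e>\binom n2$ no simple graph exists. For $e=q\binom n2+r$ with $0\le r<\binom n2$, Theorem 1 says that every maximizer is $qK_n$ plus a simple graph with $r$ edges.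

To *relocate* an edge means to delete one copy of it and add one edge at another pair.

**Theorem 2.** Let $G$ be a connected multigraph having two pairs whose multiplicities differ by at least $2$. Then some multigraph obtained from $G$ by relocating at most two edges has strictly more spanning trees.

*Theorem 2 implies Theorem 1.* For $e\ge n-1$ there is a connected multigraph in $\Theta(n,e)$, so a maximizer has $\tau>0$ and is connected. If two of its multiplicities differed by $2$ or more, Theorem 2 would give a multigraph in $\Theta(n,e)$ with larger $\tau$. $\square$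

So we must prove Theorem 2. We are given an uneven multigraph and must improve it by one or two relocations.

## Laplacians, grounding, and effective resistance

We recall the tools. Let $G$ be connected with Laplacian $L$, and let $L_x$ be $L$ with the row and column of $x$ deleted.

- Matrix-tree theorem: $\tau(G)=\det L_x$ for every $x$. It also holds for disconnected $G$, where both sides are $0$.
- Matrix determinant lemma: $\det(A+bb^T)=\det A\,(1+b^TA^{-1}b)$ for $A$ invertible.
- Sherman–Morrison: $(A+bb^T)^{-1}=A^{-1}-\dfrac{A^{-1}bb^TA^{-1}}{1+b^TA^{-1}b}$ for $A$ symmetric and positive definite.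
- Schur complement: if $M$ is symmetric and invertible, $N=M^{-1}$ and $S=d-\omega^TN\omega$, then
$$\det\begin{pmatrix}d&-\omega^T\\-\omega&M\end{pmatrix}=S\det M,\qquad \begin{pmatrix}d&-\omega^T\\-\omega&M\end{pmatrix}^{-1}=\begin{pmatrix}1/S&\omega^TN/S\\N\omega/S&N+N\omega\omega^TN/S\end{pmatrix},$$
where the second formula needs $S\neq0$ and is checked by multiplying out.

**Definition (effective resistance).** For $a\ne b$ in a connected $G$ choose $f$ with $Lf=e_a-e_b$. It exists and is unique up to an additive constant, because the kernel of $L$ consists of the constants. Put $R_{ab}=f_a-f_b$.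

Thus $R_{ab}$ is the voltage needed to push one unit of current from $a$ to $b$ when every edge is a unit resistor. Also $R_{ab}=f^TLf>0$. In a triangle $R_{ab}=2/3$: the edge, in parallel with a path of length two, has conductance $1+\frac12$.

Normalize $f_x=0$ and let $K=L_x^{-1}$. On $V\setminus\{x\}$ we get $f=K(e_a-e_b)$, where $e_x$ is read as $0$. Hence, for $a,b\neq x$,
$$R_{ab}=K_{aa}+K_{bb}-2K_{ab},\qquad R_{ax}=K_{aa}. \tag{1}$$

**Lemma 1.** If $G'$ is connected, then $\tau(G'+ab)=\tau(G')(1+R'_{ab})$, where $R'$ is effective resistance in $G'$.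

*Proof.* Delete the row and column of $b$. Adding the edge $ab$ adds $e_ae_a^T$ to the reduced Laplacian. Apply the matrix determinant lemma and then (1) with $x=b$. $\square$

## Two poles $v,x$ and the quadratic form $\eta^TN\eta$

Our moves will shift edges from one vertex $v$ to another vertex $x$. So we write $\tau$ in a way that isolates the asymmetry between $v$ and $x$.

Let $G$ be connected, $v\ne x$, and $I=V\setminus\{v,x\}$. For $z\in I$ put
$$\sigma_z=w_{vz}+w_{xz},\qquad \eta_z=w_{vz}-w_{xz},\qquad |\sigma|=\sum_{z\in I}\sigma_z .$$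
Let $M$ be the principal submatrix of $L$ indexed by $I$. Since $d_z=\sum_{y\in I}w_{zy}+\sigma_z$,
$$(Mf)_z=\sum_{y\in I}w_{zy}(f_z-f_y)+\sigma_zf_z, \tag{2}$$
$$f^TMf=\sum_{\{y,z\}\subseteq I}w_{yz}(f_y-f_z)^2+\sum_{z\in I}\sigma_zf_z^2 .$$
If $f^TMf=0$, then $f$ is constant on each component of $G[I]$ and vanishes wherever $\sigma_z>0$. As $G$ is connected, each component of $G[I]$ contains such a $z$, so $f=0$. Thus $M$ is positive definite. Let $N=M^{-1}$. By (2), $M\mathbf 1=\sigma$, so
$$N\sigma=\mathbf 1. \tag{3}$$
Note that $M$ depends only on $G[I]$ and $\sigma$, not on how $\sigma$ is divided between $v$ and $x$.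

**Lemma 2.** We have $\tau(G)=\det M\cdot\bigl(w_{vx}+\tfrac14(|\sigma|-Q(\eta))\bigr)$ with $Q(\eta)=\eta^TN\eta$. Hence, among multigraphs with the same $G[I]$, $\sigma$ and $w_{vx}$, $\tau$ is a strictly decreasing function of $Q(\eta)$. Moreover
$$Q(\eta+\delta)-Q(\eta)=2\delta^TN\eta+\delta^TN\delta. \tag{4}$$

*Proof.* Let $\omega=(w_{vz})_{z\in I}=\frac12(\sigma+\eta)$. The matrix $L_x$ has the block form of the previous section with $d=d_v$, so $\tau=\det M\,(d_v-\omega^TN\omega)$. This uses only that $M$ is invertible, so it holds for every multigraph sharing this $M$. With $|\eta|:=\sum_{z\in I}\eta_z$ (a signed sum) we have $d_v=w_{vx}+\frac12(|\sigma|+|\eta|)$. By (3), $\sigma^TN\sigma=|\sigma|$ and $\eta^TN\sigma=|\eta|$, so $\omega^TN\omega=\frac14(|\sigma|+2|\eta|+\eta^TN\eta)$. Subtracting, the terms in $|\eta|$ cancel and the stated formula remains. Monotonicity follows from $\det M>0$, and (4) from expanding with $N$ symmetric. $\square$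

Put $\phi=N\eta$. It has a meaning: $M\phi=\eta$ says
$$\sum_{y\in I}w_{zy}(\phi_z-\phi_y)+w_{vz}(\phi_z-1)+w_{xz}(\phi_z+1)=0\qquad(z\in I),$$
so $\phi$ is the voltage when $v$ is held at $+1$ and $x$ at $-1$.

Two moves keep $G[I]$, $\sigma$ and $w_{vx}$ fixed, and (4) gives their effect exactly.

- The *transfer*: replace one copy of $uv$ by $ux$. Here $\delta=-2e_u$ and
$$\Delta Q=4\,(N_{uu}-\phi_u). \tag{5}$$
- The *swap*: if $w_{uv},w_{xz}\ge 1$ and $z\neq u$, replace one copy each of $uv,xz$ by $ux,vz$. Here $\delta=2(e_z-e_u)$ and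
$$\Delta Q=4\,\bigl(N_{uu}+N_{zz}-2N_{uz}-(\phi_u-\phi_z)\bigr). \tag{6}$$

We need two more lemmas about $N$ and $\phi$.

**Lemma 3.** $N\ge 0$ entrywise; for all $z,u\in I$, $N_{zu}\le N_{uu}$; and $N_{uu}>0$.

*Proof.* $N_{uu}>0$ by positive definiteness. Let $p=Ne_u$, so $Mp=e_u$.

Suppose $\min p=p_z<0$. By (2), $\sum_yw_{zy}(p_z-p_y)+\sigma_zp_z=(e_u)_z\ge 0$, while every term on the left is $\le 0$. So all terms vanish: $\sigma_z=0$, and every neighbor of $z$ in $I$ also attains the minimum. Repeating this at the neighbors, we find a whole component of $G[I]$ on which $\sigma=0$, which contradicts the connectedness of $G$.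

Suppose $\max p=p_z>p_u$. Then $z\ne u$ and $p_z>0$, and $\sum_yw_{zy}(p_z-p_y)+\sigma_zp_z=0$ with every term $\ge 0$. Again all terms vanish, $\sigma_z=0$, and the neighbors of $z$ in $I$ attain the maximum. The propagation never reaches $u$, since $p_u$ is not the maximum, so it fills a component of $G[I]$ with $\sigma=0$, a contradiction. $\square$

**Lemma 4.** With $s=R_{vx}>0$ and $\phi=N\eta$, for $z\in I$,
$$R_{vz}=N_{zz}+\tfrac s4(1-\phi_z)^2,\qquad R_{xz}=N_{zz}+\tfrac s4(1+\phi_z)^2,\qquad |\phi_z|\le 1. \tag{7}$$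

*Proof.* Let $K=L_x^{-1}$ and $h=N\omega$. By (1) and the block inverse, $s=K_{vv}=1/S$, $K_{zv}=sh_z$ and $K_{zz}=N_{zz}+sh_z^2$. Hence $R_{xz}=K_{zz}=N_{zz}+sh_z^2$ and
$$R_{vz}=K_{zz}+s-2K_{zv}=N_{zz}+s(1-h_z)^2 .$$
Since $\eta=2\omega-\sigma$, (3) gives $\phi=2h-\mathbf 1$, that is, $h=\frac12(\mathbf 1+\phi)$, which yields both formulas. Finally $h=N\omega\ge 0$ and $\mathbf 1-h=N(\sigma-\omega)\ge 0$, because $N\ge 0$ and $\omega$ and $\sigma-\omega=(w_{xz})_{z\in I}$ are nonnegative. So $|\phi_z|\le 1$. $\square$

## Why moving one edge of the heavy pair is not enough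

Suppose two pairs with multiplicities differing by at least $2$ share a vertex $u$, say $w_{uv}\ge w_{ux}+2$. For three vertices, the transfer $uv\to ux$ always improved $\tau$. It is the natural first attempt in general. By (5) it works exactly when $\phi_u>N_{uu}$. We know $\eta_u\ge 2$, but $\phi=N\eta$ also feels the other entries of $\eta$, which may be negative and pull $\phi_u$ down.

*The transfer can hurt.* Let $u$ and $x$ be joined by three paths $u z_i x$ ($i=1,2,3$), and join $v$ to $u$ by a double edge. So $n=6$, $e=8$, $w_{uv}=2$ and $w_{ux}=0$. The graph $K_{2,3}$ formed by the paths has $12$ spanning trees, so $\tau=2\cdot 12=24$. Inside it $u$ and $x$ have resistance $2/3$. After the transfer $v$ hangs on a single edge, and Lemma 1 gives $\tau=12\,(1+\frac23)=20$. In our notation, $\eta_u=2$ and $\eta_{z_i}=-1$, and solving $M\phi=\eta$, that is, $5\phi_u-3\phi_z=2$ and $2\phi_z-\phi_u=-1$, gives $\phi_u=\frac17$. Similarly $5p_u-3p_z=1$, $2p_z=p_u$ give $N_{uu}=\frac27>\phi_u$.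

The repair suggests itself: take off one copy of $uv$ and put it wherever it helps most. In the example, $uv\to vx$ gives $12\,(1+1+\frac23)=32>24$. By Lemma 1 this greedy move fails exactly when, in $G'=G-uv$ (one copy removed), no pair has larger resistance than $uv$ itself.

*The greedy move can get stuck too.* On $\{u,v,a,x\}$ let
$$w_{uv}=w_{ua}=w_{va}=2,\qquad w_{ax}=8,\qquad w_{ux}=w_{vx}=0 .$$
A triangle with doubled edges has $12$ spanning trees, so $\tau=12\cdot 8=96$. Relocate one copy of $uv$:

- to $ua$ or $va$: $(1\cdot3+1\cdot2+3\cdot2)\cdot 8=88$;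
- to $ax$: $(1\cdot 2+1\cdot 2+2\cdot 2)\cdot 9=72$;
- to $ux$: trees avoiding $ux$ number $8\cdot 8=64$; contracting $ux$ leaves a triangle with multiplicities $1,10,2$, giving $10+20+2=32$; the total is $96$. By symmetry $vx$ also gives $96$.

No relocation of a copy of $uv$ increases $\tau$. (Other edges could be relocated with profit here; but an argument that starts from the heavy pair $uv$ and moves only that edge cannot finish.)

Now try the swap with $z=a$: replace $uv,xa$ by $ux,va$. The new multiplicities are $w_{uv}=1$, $w_{ua}=2$, $w_{va}=3$, $w_{ax}=7$, $w_{ux}=1$. Trees avoiding $ux$: $(1\cdot2+1\cdot3+2\cdot3)\cdot 7=77$. Trees using $ux$: contraction gives multiplicities $1,9,3$, hence $9+27+3=39$. The total is $116>96$. Formula (6) agrees: $M=\begin{pmatrix}4&-2\\-2&12\end{pmatrix}$ in the order $u,a$, $\eta=(2,-6)^T$, $\phi_u-\phi_a=\frac{12+20}{44}=\frac{32}{44}$, while $N_{uu}+N_{aa}-2N_{ua}=\frac{12+4-4}{44}=\frac{12}{44}$. So $\Delta Q=-\frac{80}{44}$, and by Lemma 2 $\tau$ grows by $\frac{44}{4}\cdot\frac{80}{44}=20$.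

The lesson is to allow both kinds of moves. If all relocations of $uv$ fail, we control resistances in $G'$. If all swaps fail, we control the voltage differences $\phi_u-\phi_z$, but only at vertices $z$ adjacent to $x$, since the swap needs an edge $xz$ to remove. A minimum principle will carry that control to the vertices not adjacent to $x$. Kirchhoff's law at $u$ then gives a contradiction.

## Two unequal pairs at a common vertex

**Proposition.** Let $G$ be connected and $u,v,x$ distinct with $m:=w_{uv}\ge l+2$, where $l:=w_{ux}$. Let $I=V\setminus\{v,x\}$. Then at least one of the following operations strictly increases $\tau$: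

- (i) move one copy of $uv$ to a pair $vz$ or $xz$ with $z\in I$ ($z=u$ allowed);
- (ii) for some $z\in I\setminus\{u\}$ with $w_{xz}\ge 1$, replace one copy each of $uv,xz$ by $ux,vz$.

The proof assumes that no such operation increases $\tau$ and derives a contradiction.

**Step 1: turn failure into inequalities.** We set up $G'$ and record what the failure of (i) and (ii) says.

Let $G'$ be $G$ minus one copy of $uv$. It is connected because $m\ge 2$. We use the poles $v,x$ for both graphs; unprimed symbols $M,N,\eta,\sigma,\phi=N\eta$ refer to $G$ and primed ones to $G'$. Then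
$$M'=M-e_ue_u^T,\qquad \eta'=\eta-e_u,\qquad \sigma_u=m+l,\quad \sigma'_u=m+l-1 .$$
Put
$$\rho=R'_{uv},\qquad \nu=N'_{uu}>0,\qquad \pi_z=N'_{zu}/\nu .$$
By Lemma 3 applied to $G'$, $\pi_z\in[0,1]$, and $\pi_u=1$.

Moving a copy of $uv$ to a pair $ab$ turns $G'+uv$ into $G'+ab$. So by Lemma 1 the failure of (i) says
$$R'_{vz}\le\rho,\qquad R'_{xz}\le\rho\qquad (z\in I). \tag{8}$$
By Lemma 2 and (6), the failure of (ii) says $\Delta Q\ge 0$, that is,
$$\phi_u-\phi_z\le N_{uu}+N_{zz}-2N_{uz}\qquad (z\in I\setminus\{u\},\ w_{xz}\ge 1). \tag{9}$$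

**Step 2: translate between $G$ and $G'$.** Inequality (8) lives in $G'$ and (9) in $G$, so we express $N,\phi$ by $N',\phi'$.

Since $M=M'+e_ue_u^T$, Sherman–Morrison gives $N=N'-\frac{N'e_ue_u^TN'}{1+\nu}$. Reading off entries,
$$N_{uu}=\nu-\frac{\nu^2}{1+\nu}=\frac{\nu}{1+\nu},\qquad N_{zu}=\frac{\nu\pi_z}{1+\nu},\qquad N_{zz}=N'_{zz}-\frac{\nu^2\pi_z^2}{1+\nu}. \tag{10}$$
Also $\phi=N(\eta'+e_u)$, where $(N\eta')_z=\phi'_z-\frac{\nu\pi_z}{1+\nu}\phi'_u$ and $(Ne_u)_z=\frac{\nu\pi_z}{1+\nu}$. Hence
$$\phi_z=\phi'_z+\frac{\nu\pi_z}{1+\nu}(1-\phi'_u)\qquad(z\in I). \tag{11}$$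

**Step 3: extract bounds from (8).** We obtain an upper bound on $\phi_u$, and a bound on $N'_{zz}$ at certain vertices.

Take $z=u$ in (8): $R'_{xu}\le R'_{vu}$. By (7) in $G'$ this says $(1+\phi'_u)^2\le(1-\phi'_u)^2$, so $\phi'_u\le 0$. Then (11) at $u$ gives
$$\phi_u=\frac{\phi'_u+\nu}{1+\nu}\le\frac{\nu}{1+\nu}. \tag{12}$$
Let $s'=R'_{vx}$. As $\phi'_u\le 0$, (7) gives $\rho=R'_{vu}=\nu+\frac{s'}4(1+|\phi'_u|)^2$. For any $z\in I$, (7) and (8) give
$$N'_{zz}+\tfrac{s'}4(1+|\phi'_z|)^2=\max(R'_{vz},R'_{xz})\le\rho=\nu+\tfrac{s'}4(1+|\phi'_u|)^2 .$$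
Therefore
$$|\phi'_z|\ge|\phi'_u|\ \Longrightarrow\ N'_{zz}\le\nu. \tag{13}$$

**Step 4: bound the voltage drop at the neighbors of $x$.** This is the place where the swaps are used.

**Claim A.** If $z\in I\setminus\{u\}$ and $w_{xz}\ge 1$, then
$$\phi_u-\phi_z\le\frac{\nu}{1+\nu}\bigl[2(1-\pi_z)+\nu(1-\pi_z^2)\bigr]. \tag{14}$$

*Case $|\phi'_z|\ge|\phi'_u|$.* Insert (10) and then $N'_{zz}\le\nu$ from (13) into (9):
$$\phi_u-\phi_z\le\frac{\nu}{1+\nu}+\nu-\frac{\nu^2\pi_z^2}{1+\nu}-\frac{2\nu\pi_z}{1+\nu}=\frac{\nu}{1+\nu}\bigl[1+(1+\nu)-\nu\pi_z^2-2\pi_z\bigr],$$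
which is the right side of (14).

*Case $|\phi'_z|<|\phi'_u|$.* Then $\phi'_z>-|\phi'_u|=\phi'_u$. By (11) at $u$ and at $z$, with $\pi_u=1$,
$$\phi_u-\phi_z=(\phi'_u-\phi'_z)+\frac{\nu}{1+\nu}(1-\pi_z)(1-\phi'_u)\le\frac{2\nu}{1+\nu}(1-\pi_z),$$
because $\phi'_u-\phi'_z<0$ and $\phi'_u\ge -1$ by Lemma 4. Since $\nu(1-\pi_z^2)\ge 0$, this is at most the right side of (14). $\square$

**Step 5: extend the bound to vertices not adjacent to $x$.** We want a comparison argument: show that $\phi$ minus a comparison function has no minimum at vertices that are not adjacent to $x$. The vector $Ne_u$, whose entries are $\frac{\nu\pi_z}{1+\nu}$, is suited to this, since $MNe_u=e_u$ vanishes away from $u$. But (14) contains $\pi_z^2$, which satisfies no such linear equation. So we replace the square by a tangent line, $\pi^2\ge 2t\pi-t^2$, and keep $t$ free.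

**Claim B.** Let $I_u$ be the vertex set of the component of $G[I]$ containing $u$. For every $t\in\mathbb R$ and $y\in I_u$,
$$\phi_u-\phi_y\le\frac{\nu}{1+\nu}\bigl[2+\nu-2\pi_y-\nu(2t\pi_y-t^2)\bigr]. \tag{15}$$

*Proof.* Put $\chi=\phi-2(1+t\nu)Ne_u$ and let $\beta$ collect the terms without $\pi_y$:
$$\chi_y=\phi_y-\frac{2\nu(1+t\nu)}{1+\nu}\pi_y,\qquad \beta=\phi_u-\frac{\nu}{1+\nu}(2+\nu+\nu t^2).$$
Rearranging, (15) at $y$ is equivalent to $\chi_y\ge\beta$. By (12),
$$\beta\le\frac{\nu}{1+\nu}-\frac{\nu(2+\nu)}{1+\nu}=-\nu<1 .$$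
The vertices of $I_u$ are of three kinds.

At $z\ne u$ with $w_{xz}\ge 1$: $\chi_z\ge\beta$ by (14) and $\pi_z^2\ge 2t\pi_z-t^2$.

At $u$: since $\pi_u=1$, $\chi_u\ge\beta$ is equivalent to $2+2t\nu\le 2+\nu+\nu t^2$, that is, to $\nu(1-t)^2\ge 0$, which is true.

At $z\ne u$ with $w_{xz}=0$: here $\sigma_z=\eta_z=w_{vz}$, and $(M\chi)_z=(M\phi)_z=\eta_z=w_{vz}$. By (2),
$$\sum_{y\in I}w_{zy}(\chi_z-\chi_y)=w_{vz}(1-\chi_z). \tag{16}$$

Suppose $\min_{I_u}\chi<\beta$. Every minimizer $z$ is of the third kind and has $\chi_z<\beta<1$. The neighbors of $z$ in $I$ lie in $I_u$, so the left side of (16) is $\le 0$, while the right side is $\ge 0$. Both vanish, and hence all neighbors of $z$ in $I$ are minimizers. Since $I_u$ is connected, following a path from $z$ to $u$ shows that $u$ is a minimizer, contradicting $\chi_u\ge\beta$. $\square$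

**Step 6: Kirchhoff's law at $u$.** We compare a lower bound for the current leaving $u$ inside $I$ with the upper bound from Claim B.

Let $k=\sum_{y\in I}w_{uy}$. Row $u$ of $M\phi=\eta$, with (2), $\sigma_u=m+l$, $\eta_u=m-l$ and (12), gives
$$\sum_{y\in I}w_{uy}(\phi_u-\phi_y)=(m-l)-(m+l)\phi_u\ \ge\ (m-l)-(m+l)\frac{\nu}{1+\nu}. \tag{17}$$

*If $k=0$*, row $u$ of $M'$ has only its diagonal entry $\sigma'_u=m+l-1$, so $\nu=\frac1{m+l-1}$ and $\frac{\nu}{1+\nu}=\frac1{m+l}$. The left side of (17) is $0$, so $0\ge m-l-1\ge 1$, a contradiction.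

*If $k>0$*, let $\bar\pi=\frac1k\sum_{y\in I}w_{uy}\pi_y\in[0,1]$. Row $u$ of $M'(N'e_u)=e_u$ reads $(k+\sigma'_u)\nu-k\nu\bar\pi=1$, that is,
$$k\nu(1-\bar\pi)=1-(m+l-1)\nu. \tag{18}$$
Every $y\in I$ with $w_{uy}>0$ lies in $I_u$. Sum (15) over these $y$ with weights $w_{uy}$, choosing $t=\bar\pi$. The weighted average of $2t\pi_y-t^2$ is then $2\bar\pi^2-\bar\pi^2=\bar\pi^2$, so this choice of $t$ restores the square, now of the mean:
$$\sum_{y\in I}w_{uy}(\phi_u-\phi_y)\le\frac{k\nu}{1+\nu}\bigl[2(1-\bar\pi)+\nu(1-\bar\pi^2)\bigr]=k\nu(1-\bar\pi)\,\frac{2+\nu(1+\bar\pi)}{1+\nu}.$$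
The fraction is at most $2$ because $\bar\pi\le 1$, and $k\nu(1-\bar\pi)\ge 0$. So by (18) the sum is at most $2\bigl(1-(m+l-1)\nu\bigr)$. Combine this with (17) and use $m-l\ge 2$:
$$2(m+l-1)\nu\le 2-(m-l)+(m+l)\frac{\nu}{1+\nu}\le(m+l)\frac{\nu}{1+\nu}<(m+l)\nu .$$
Dividing by $\nu>0$ gives $2(m+l-1)<m+l$, so $m+l<2$. This contradicts $m\ge 2$ and proves the Proposition. $\blacksquare$

## Unequal pairs without a common vertex

It remains to treat multigraphs whose unequal pairs never meet. They are so rigid that a single transfer works. This completes the proof of Theorem 2.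

Let $G$ be connected with two pairs whose multiplicities differ by at least $2$.

**Step 1: reduce to disjoint pairs.** If two pairs sharing a vertex $u$ have multiplicities differing by at least $2$, name them $uv$ and $ux$ with $w_{uv}\ge w_{ux}+2$ and apply the Proposition. An operation of type (i) relocates one edge and one of type (ii) relocates two, so Theorem 2 holds for $G$.

From now on any two pairs sharing a vertex have multiplicities differing by at most $1$. Then there are disjoint pairs $ab$, $cd$ with $w_{ab}\ge w_{cd}+2$.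

**Step 2: find the multiplicities on $\{a,b,c,d\}$.** Each of $ac,ad,bc,bd$ meets both $ab$ and $cd$, so its multiplicity is at least $w_{ab}-1$ and at most $w_{cd}+1\le w_{ab}-1$. So all these numbers are equal. With $p=w_{cd}+1\ge 1$,
$$w_{ab}=p+1,\qquad w_{cd}=p-1,\qquad w_{ac}=w_{ad}=w_{bc}=w_{bd}=p .$$

**Step 3: transfer one copy of $ab$ to $cb$.** We show that this increases $\tau$. Use the poles $v=a$, $x=c$, so $I=V\setminus\{a,c\}$ contains $b$ and $d$. For $z\in I$, the pair $az$ equals $ab$ or meets it at $a$, so $w_{az}\ge w_{ab}-1=p$. Likewise $w_{cz}\le w_{cd}+1=p$. Hence $\eta\ge 0$ on all of $I$: here no negative entries can pull the voltage down. Moreover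
$$\eta_b=w_{ab}-w_{cb}=1,\qquad \eta_d=w_{ad}-w_{cd}=1 .$$
By (5) with $u=b$, and since $N\ge 0$ and $\eta\ge 0$ imply $(N\eta)_b\ge N_{bb}+N_{bd}$,
$$\Delta Q=4N_{bb}-4(N\eta)_b\le 4N_{bb}-4(N_{bb}+N_{bd})=-4N_{bd}.$$

**Step 4: check that $N_{bd}>0$.** Let $q=Ne_d\ge 0$. If $q_b=0$, then row $b$ of $Mq=e_d$ reads $-\sum_{y\in I}w_{by}q_y=0$, since $b\ne d$. But all $w_{by}q_y$ are $\ge 0$, and $w_{bd}q_d=p\,N_{dd}>0$, a contradiction. So $N_{bd}=q_b>0$.

Hence $Q$ strictly decreases, and by Lemma 2 $\tau$ strictly increases, with one edge relocated. This proves Theorem 2, and with it Theorem 1 and the Corollary: for $n-1\le e\le\binom n2$, every multigraph that is Sp-optimal over all multigraphs is simple. $\blacksquare$
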